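
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Extension dimension and cohomological dimension\\ of compact $C$-spaces}


\begin{abstract}
Let $X$ be a compact metrizable space and $L$ a simply connected CW complex. If $X$ is finite-dimensional, a theorem of Dranishnikov says that every map from a closed subset of $X$ to $L$ extends over $X$ if and only if $\dim_{H_n(L)}X\le n$ for all $n>0$, and if and only if $\dim_{\pi_n(L)}X\le n$ for all $n>0$. We prove that the same equivalences hold when $X$ is a $C$-space, of finite or infinite dimension. For a compactum of finite integral cohomological dimension the $C$-space hypothesis is also necessary, if the equivalences are to hold for all simply connected $L$.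
\end{abstract}


\section{Introduction}

\subsection{The question}
A \emph{compactum} is a nonempty compact metrizable space (the empty space is a trivial case of everything below); its subsets may be empty. A \emph{complex} is a CW complex with its CW topology, not necessarily metrizable. For a compactum $X$ and a complex $L$ we write $\operatorname{e-dim}X\le L$ if every continuous map $A\to L$ defined on a closed subset $A\subset X$ extends to a continuous map $X\to L$. This \emph{extension dimension} contains the usual dimensions as special cases: $\operatorname{e-dim}X\le S^n$ means $\dim X\le n$, and $\operatorname{e-dim}X\le K(G,n)$ means $\dim_GX\le n$, where for an abelian group $G$ and $n\ge0$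
\[
\dim_GX\le n\quad\Longleftrightarrow\quad \check H^{n+1}(X,A;G)=0\ \text{ for every closed }A\subset X .
\]
Here $K(G,0)$ is the discrete space $G$. The condition for $n$ implies the condition for $n+1$ (see Lemma~\ref{lem:M}), so $\dim_GX$ is the least such $n$, or $\infty$ if there is none; for $G=0$ it is $0$.

It is natural to ask whether, for a general complex $L$, the geometric condition $\operatorname{e-dim}X\le L$ can be read off from algebraic conditions of the form $\dim_GX\le n$. For finite-dimensional $X$ the answer is given by the following theorem of Dranishnikov, which we take from \cite{DMUSH}.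

\begin{theorem}[Dranishnikov]\label{thm:D}
Let $X$ be a compact metrizable space and $L$ a complex. If $\operatorname{e-dim}X\le L$, then $\dim_{H_n(L)}X\le n$ for all positive integers $n$. If $\dim X<\infty$ and $L$ is simply connected, then the following conditions are equivalent:
\begin{enumerate}
\item[(1)] $\operatorname{e-dim}X\le L$;
\item[(2)] $\dim_{H_n(L)}X\le n$ for all $n>0$;
\item[(3)] $\dim_{\pi_n(L)}X\le n$ for all $n>0$.
\end{enumerate}
\end{theorem}

Finite dimension cannot simply be dropped. For $L=S^n$ with $n\ge2$, condition (2) says $\dim_{\mathbb Z}X\le n$ and condition (1) says $\dim X\le n$, and there are infinite-dimensional compacta of finite integral cohomological dimension. The question is which weaker hypothesis suffices. The one considered here is the following.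

\begin{definition}
A space $X$ is a \emph{$C$-space} if for every sequence $(\mathcal U_n)_{n\ge1}$ of open covers of $X$ there are families $\mathcal V_n$ of pairwise disjoint open sets such that every member of $\mathcal V_n$ lies in some member of $\mathcal U_n$, and $\bigcup_n\mathcal V_n$ covers $X$.
\end{definition}

Every finite-dimensional compactum is a $C$-space. The problem whether Theorem~\ref{thm:D} holds for compact $C$-spaces was posed in \cite{DMUSH}. We prove that it does.

\begin{theorem}\label{thm:main}
Let $X$ be a compact metrizable $C$-space and $L$ a simply connected complex. Then conditions \emph{(1)}, \emph{(2)} and \emph{(3)} of Theorem~\ref{thm:D} are equivalent.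
\end{theorem}

\begin{corollary}\label{cor:nec}
For a compactum $X$ with $\dim_{\mathbb Z}X<\infty$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\dim X<\infty$;
\item[(ii)] $X$ is a $C$-space;
\item[(iii)] the implication {\rm(2)}$\Rightarrow${\rm(1)} holds for $X$ and every simply connected complex $L$;
\item[(iv)] the implication {\rm(2)}$\Rightarrow${\rm(1)} holds for $X$ and $L=S^n$ for some $n\ge\max(2,\dim_{\mathbb Z}X)$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i)$\Rightarrow$(ii) was noted above, (ii)$\Rightarrow$(iii) is Theorem~\ref{thm:main}, and (iii)$\Rightarrow$(iv) is trivial. Assume (iv). The only nonzero homology group of $S^n$ in positive degrees is $H_n(S^n)=\mathbb Z$, and $\dim_{\mathbb Z}X\le n$; so (2) holds for $L=S^n$. Hence $\operatorname{e-dim}X\le S^n$, that is, $\dim X\le n$.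
\end{proof}

Thus, for a compactum of finite integral cohomological dimension, the $C$-space hypothesis is necessary as well as sufficient for the conclusion of Theorem~\ref{thm:main} to hold for all simply connected complexes $L$.

\begin{remark}
Simple connectivity cannot be omitted. Let $L$ be the Poincar\'e homology sphere with an open coordinate ball removed, an acyclic complex with nontrivial fundamental group. All groups $H_n(L)$, $n>0$, vanish, so (2) holds for every $X$. But (1) fails for $X=D^2$: a loop $S^1\to L$ that is not null-homotopic does not extend over $D^2$.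
\end{remark}

\subsection{The idea}\label{sub:idea}
Condition (3) is the one that obstruction theory suggests. The obstructions to extending a map $u\colon A\to L$ over $X$ lie in the groups $\check H^{k+1}(X,A;\pi_k(L))$, and (3) says that all these groups vanish. If $X$ is infinite-dimensional there are infinitely many steps, and the question is what they produce in the limit.

Take $L=S^n$, $n\ge2$, and $\dim_{\mathbb Z}X\le n$. Then $\dim_GX\le n$ for all $G$ (see \eqref{eq:dimZ}). Let $\dots\to Y_2\to Y_1\to\mathrm{pt}$ be a Postnikov tower of $S^n$ made of fibrations, with compatible maps $g_k\colon S^n\to Y_k$, and let $g_\infty\colon S^n\to Y_\infty=\varprojlim Y_k$ be the limit. Given $u\colon A\to S^n$, the vanishing obstructions allow us to extend $g_1u,g_2u,\dots$ successively, and we obtain $v_\infty\colon X\to Y_\infty$ with $v_\infty|A=g_\infty u$. The map $g_\infty$ is a weak homotopy equivalence. If $X$ were a complex we could lift $v_\infty$ back to $S^n$ up to homotopy; but $X$ is only a compactum.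

What is missing is a section. Let $E\to X$ be the space over $X$ whose fiber over $x$ is the homotopy fiber of $g_\infty$ over $v_\infty(x)$. A section of $E$ is a map $X\to S^n$ together with a homotopy from its composition with $g_\infty$ to $v_\infty$. The map $u$ gives a section over $A$, and all fibers are weakly contractible. Nevertheless, if $X$ is infinite-dimensional with $\dim_{\mathbb Z}X\le n$, then for some $u$ the section over $A$ does not extend over $X$, because $u$ does not. The $C$-property is exactly what excludes this. There are three points.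

\smallskip
\emph{Gluing} (Section~\ref{sec:glue}). If maps $O\times S^{i-1}\to E$ over $X$ can be filled to maps $O'\times D^i\to E$ over smaller neighborhoods $O'$ of any given point, then $E$ has a section over a compact $C$-space. This is the only place where the $C$-property enters.

\emph{Filling} (Section~\ref{sec:lift}). The space $E$ above has this filling property, provided that the cohomological dimensions $\dim_{\pi_k}X$ with respect to the relevant homotopy groups are bounded by a number $N$ that does not depend on $k$.

\emph{Making the dimensions bounded} (Section~\ref{sec:desc}). For $L=S^n$ we may take $N=n$, and if $\dim X<\infty$ we may take $N=\dim X$. In general (3) bounds $\dim_{\pi_k(L)}X$ only by $k$. We pass to a localization of $L$ for which a uniform bound exists, and then use compactness of $X$ to return to $L$ in finitely many steps, each of which involves one prime and is again bounded.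

\smallskip
The implication (1)$\Rightarrow$(2) is part of Theorem~\ref{thm:D}. In Section~\ref{sec:hh} we prove (2)$\Leftrightarrow$(3) for all compacta; there the argument is purely algebraic. Section~\ref{sec:tools} collects the facts that we use.

\section{Cohomological dimension of compacta}\label{sec:tools}

Throughout, $X$ is a compactum. Cohomology of compacta is \v Cech cohomology. Let $\mathbb Z/p^\infty=\mathbb Z[1/p]/\mathbb Z$, and let $\mathbb Z_{(p)}$ be $\mathbb Z$ localized at $p$. For a set $S$ of primes, $\mathbb Z_S\subset\mathbb Q$ is the subring in which the primes outside $S$ are inverted. $\operatorname{Tor}G$ is the torsion subgroup of an abelian group $G$ and $\operatorname{Tor}_pG$ its $p$-primary part. We put $S^{-1}=\emptyset$ and $D^0=\mathrm{pt}$.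

\subsection{Maps into complexes}

\begin{lemma}\label{lem:E}
Let $D$ be a compactum, $C\subset D$ closed, $K$ a complex.
\begin{enumerate}
\item[(a)] Every map $C\to K$ extends over a neighborhood of $C$ in $D$.
\item[(b)] The pair $(D,C)$ has the homotopy extension property for maps to $K$.
\item[(c)] If $K$ is contractible, every map $C\to K$ extends over $D$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) A compact subset of $K$ lies in a finite subcomplex, and a finite complex is a compact ANR.

(b) By (a), a map $D\times\{0\}\cup C\times I\to K$ extends to a map $f$ on a neighborhood of this set in $D\times I$. The neighborhood contains $V\times I$ for some open $V\supset C$. Choose $\lambda\colon D\to[0,1]$ with $\lambda=1$ on $C$ and $\lambda=0$ outside $V$. Then $(z,t)\mapsto f(z,\lambda(z)t)$ is the required extension over $D\times I$.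

(c) The map is homotopic to a constant map, which extends; use (b).
\end{proof}

\begin{lemma}\label{lem:H}
Let $D$ be a compactum, $C\subset D$ closed (possibly empty), and $G$ an abelian group.
\begin{enumerate}
\item[(a)] If $n\ge1$ and $H^{n+1}(D,C;G)=0$, then every map $C\to K(G,n)$ extends over $D$.
\item[(b)] $H^{q}(D\times D^j,\;D\times S^{j-1}\cup C\times D^j;\,G)\cong H^{q-j}(D,C;G)$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) By Huber's theorem $H^n(D;G)=[D,K(G,n)]$ naturally for compacta. By exactness $H^n(D;G)\to H^n(C;G)$ is onto, so the given map is homotopic to one that extends; use Lemma~\ref{lem:E}(b).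

(b) Since $D^j\cong D^{j-1}\times I$, by induction it suffices to treat $j=1$ with $I=D^1$. The groups of the pair $(D\times I,\,D\times\{0\}\cup C\times I)$ vanish, since those of $(D\times I,D\times\{0\})$ and, by excision, of $(D\times\{0\}\cup C\times I,D\times\{0\})$ do. So the exact sequence of the triple with middle term $D\times\{0,1\}\cup C\times I$ gives
\[
H^{q}(D\times I,\,D\times\{0,1\}\cup C\times I)\cong H^{q-1}(D\times\{0,1\}\cup C\times I,\;D\times\{0\}\cup C\times I),
\]
and the right-hand side is $H^{q-1}(D,C)$ by excision.
\end{proof}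

The definition of $\dim_GX\le n$ concerns one degree and pairs $(X,A)$ only. The following lemma extends it to all higher degrees and all closed pairs in $X$.

\begin{lemma}\label{lem:M}
If $\dim_GX\le n$, then $H^i(Z,B;G)=0$ for all closed $B\subset Z\subset X$ and all $i>n$.
\end{lemma}
\begin{proof}
We have $\operatorname{e-dim}X\le K(G,n)$, hence $\operatorname{e-dim}Z\le K(G,n)$, that is, $\dim_GZ\le n$, for every closed $Z\subset X$. This is the case $i=n+1$. Suppose the assertion holds in some degree $i\ge n+1$, and let $\alpha\in H^{i+1}(Z,B;G)$. By continuity of \v Cech cohomology, each point of $Z$ has a closed neighborhood $Z'$ in $Z$ such that $\alpha$ restricts to $0$ on $(Z',Z'\cap B)$. Choose a finite cover of $Z$ by such sets. In the relative Mayer--Vietoris sequence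
\[
H^{i}(Z_1\cap Z_2,\,Z_1\cap Z_2\cap B)\to H^{i+1}(Z_1\cup Z_2,\,(Z_1\cup Z_2)\cap B)\to\bigoplus_{j=1,2} H^{i+1}(Z_j,\,Z_j\cap B)
\]
the first term is $0$ by assumption. So a class that vanishes over $Z_1$ and over $Z_2$ vanishes over $Z_1\cup Z_2$, and adding the sets of the cover one at a time we obtain $\alpha=0$.
\end{proof}

\subsection{Changing the coefficients}

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] If $0\to G'\to G\to G''\to0$ is exact and $\dim_{G'}X,\dim_{G''}X\le n$, then $\dim_GX\le n$.
\item[(b)] If $G=\varinjlim G_i$ is a direct limit and $\dim_{G_i}X\le n$ for all $i$, then $\dim_GX\le n$.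
\end{enumerate}
\end{lemma}
\begin{proof}
(a) follows from the long exact coefficient sequence. (b) holds because \v Cech cohomology of compact pairs commutes with direct limits of coefficients.
\end{proof}

Let $d_{\mathbb Q},d_p,d_{p^\infty},d_{(p)}\in\{0,1,\dots,\infty\}$ denote $\dim_GX$ for $G=\mathbb Q,\ \mathbb Z/p,\ \mathbb Z/p^\infty,\ \mathbb Z_{(p)}$.

\begin{lemma}[Bockstein inequalities]\label{lem:I}
For every prime $p$:
\begin{align}
&d_{p^\infty}\le d_p\le d_{p^\infty}+1; \label{I1}\\
&d_{\mathbb Q}\le d_{(p)},\qquad d_p\le d_{(p)}; \label{I2}\\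
&d_{(p)}\le\max(d_{\mathbb Q},\,d_{p^\infty}+1); \label{I3}\\
&d_{p^\infty}\le\max(d_{\mathbb Q},\,d_{(p)}-1). \label{I4}
\end{align}
\end{lemma}
\begin{proof}
Since $\mathbb Z/p^\infty$ is a direct limit of the groups $\mathbb Z/p^k$, which are iterated extensions of $\mathbb Z/p$, Lemma~\ref{lem:X} gives $d_{p^\infty}\le d_p$. Since $\mathbb Q$ is a direct limit of copies of $\mathbb Z_{(p)}$, it gives $d_{\mathbb Q}\le d_{(p)}$. For the others we use the coefficient sequences
\[
0\to\mathbb Z/p\to\mathbb Z/p^\infty\xrightarrow{p}\mathbb Z/p^\infty\to0,\quad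
0\to\mathbb Z_{(p)}\xrightarrow{p}\mathbb Z_{(p)}\to\mathbb Z/p\to0,\quad
0\to\mathbb Z_{(p)}\to\mathbb Q\to\mathbb Z/p^\infty\to0,
\]
applied to pairs $(X,A)$. In each of the following exact sequences the outer terms vanish by Lemma~\ref{lem:M} for the indicated $n$ (there is nothing to prove if $n=\infty$), so the middle one does:
\begin{align*}
H^{n+1}(\mathbb Z/p^\infty)\to H^{n+2}(\mathbb Z/p)\to H^{n+2}(\mathbb Z/p^\infty),\qquad& n=d_{p^\infty};\\
H^{n+1}(\mathbb Z_{(p)})\to H^{n+1}(\mathbb Z/p)\to H^{n+2}(\mathbb Z_{(p)}),\qquad& n=d_{(p)};\\
H^{n}(\mathbb Z/p^\infty)\to H^{n+1}(\mathbb Z_{(p)})\to H^{n+1}(\mathbb Q),\qquad& n=\max(d_{\mathbb Q},d_{p^\infty}+1);\\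
H^{n+1}(\mathbb Q)\to H^{n+1}(\mathbb Z/p^\infty)\to H^{n+2}(\mathbb Z_{(p)}),\qquad& n=\max(d_{\mathbb Q},d_{(p)}-1).
\end{align*}
This proves the second half of \eqref{I1}, the second half of \eqref{I2}, \eqref{I3} and \eqref{I4}, respectively.
\end{proof}

\begin{theorem}[Bockstein; see Kuz'minov \cite{Kuz}, Dranishnikov \cite{Dra}]\label{thm:B}
For a compactum $X$ we have $\dim_GX=\sup_{H\in\sigma(G)}\dim_HX$ (with $\sup\emptyset=0$), where $\sigma(G)$ is defined as follows:
\begin{itemize}
\item $\mathbb Z_{(p)}\in\sigma(G)$ iff $G/\operatorname{Tor}G$ is not $p$-divisible;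
\item $\mathbb Z/p\in\sigma(G)$ iff $\operatorname{Tor}_pG$ is not $p$-divisible;
\item $\mathbb Z/p^\infty\in\sigma(G)$ iff $\operatorname{Tor}_pG$ is nonzero and $p$-divisible;
\item $\mathbb Q\in\sigma(G)$ iff $G/\operatorname{Tor}G$ is nonzero and divisible.
\end{itemize}
\end{theorem}

We shall use the theorem in the following form, in which all conditions are independent implications.

\begin{lemma}\label{lem:crit}
$\dim_GX\le n$ if and only if $[\,G\otimes\mathbb Q\ne0\Rightarrow d_{\mathbb Q}\le n\,]$ and, for every prime $p$,
\begin{enumerate}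
\item[(a)] $G/\operatorname{Tor}G$ not $p$-divisible $\Rightarrow d_{(p)}\le n$;
\item[(b)] $\operatorname{Tor}_pG$ not $p$-divisible $\Rightarrow d_p\le n$;
\item[(c)] $\operatorname{Tor}_pG\ne0\Rightarrow d_{p^\infty}\le n$.
\end{enumerate}
\end{lemma}
\begin{proof}
The conditions include those of Theorem~\ref{thm:B}, so they imply $\dim_GX\le n$. Conversely, suppose $\dim_GX\le n$. Then (a) and (b) hold by Theorem~\ref{thm:B}. If $G\otimes\mathbb Q\ne0$, then either $G/\operatorname{Tor}G$ is divisible and $d_{\mathbb Q}\le n$, or it is not $p$-divisible for some $p$ and $d_{\mathbb Q}\le d_{(p)}\le n$ by \eqref{I2}. If $\operatorname{Tor}_pG\ne0$, then either it is $p$-divisible and $d_{p^\infty}\le n$, or it is not and $d_{p^\infty}\le d_p\le n$ by \eqref{I1}.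
\end{proof}

We record some consequences. If $G\ne0$ is $p$-primary, only (b) and (c) for this prime matter, so
\begin{equation}\label{eq:prim}
d_{p^\infty}\le\dim_GX\le d_{p^\infty}+1\quad(G\ne0\ p\text{-primary}),\qquad \dim_GX=d_{p^\infty}\ \text{ if $G$ is also divisible.}
\end{equation}
For every $G$ and every set $S$ of primes,
\begin{equation}\label{eq:sub}
\dim_{\operatorname{Tor}_pG}X\le\dim_GX,\qquad \dim_{G\otimes\mathbb Z_S}X\le\dim_GX,
\end{equation}
the first by Lemma~\ref{lem:crit} and the second by Lemma~\ref{lem:X}(b), since $G\otimes\mathbb Z_S$ is a direct limit of copies of $G$. In particular $d_{\mathbb Q},d_{(p)}\le\dim_{\mathbb Z}X$, and with \eqref{I1}, \eqref{I2} and Lemma~\ref{lem:crit},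
\begin{equation}\label{eq:dimZ}
\dim_GX\le\dim_{\mathbb Z}X\quad\text{for all }G.
\end{equation}
Finally, consider $G\otimes\mathbb Z/p^\infty$. It is $p$-primary and divisible. Since $\mathbb Z/p^\infty$ is divisible, its tensor product with a torsion group vanishes; so $G\otimes\mathbb Z/p^\infty=T\otimes\mathbb Z/p^\infty$ with $T=G/\operatorname{Tor}G$. The latter is the direct limit of the groups $T/p^kT$ under the maps $T/p^kT\to T/p^{k+1}T$ given by multiplication by $p$, and these maps are injective because $T$ is torsion-free. Hence
\begin{equation}\label{eq:tensor}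
G\otimes\mathbb Z/p^\infty=0\quad\Longleftrightarrow\quad G/\operatorname{Tor}G\text{ is $p$-divisible.}
\end{equation}

\subsection{Localization}
For a simply connected complex $L$ and a set $S$ of primes there are a simply connected complex $L_S$ and a map $L\to L_S$ that induces $G\to G\otimes\mathbb Z_S$ on all groups $G=\pi_k(L)$ and $G=H_k(L)$, $k\ge1$ (Sullivan; Hilton--Mislin--Roitberg). We write $L_{\mathbb Q}=L_\emptyset$ and $L_{(p)}=L_{\{p\}}$.

\section{Homology and homotopy conditions agree}\label{sec:hh}

The conditions (2) and (3) can look quite different for the same $L$. Here is a small example, and it already shows why they are nevertheless equivalent.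

\begin{example}\label{ex:k}
Let $\iota\in H^2(K(\mathbb Q,2);\mathbb Q)$ be the fundamental class and let $L$ be a complex homotopy equivalent to the homotopy fiber of the map $\kappa\colon K(\mathbb Q,2)\to K(\mathbb Z/p^\infty,4)$ obtained from $\iota^2$ by reducing coefficients from $\mathbb Q$ to $\mathbb Q/\mathbb Z_{(p)}=\mathbb Z/p^\infty$. Then $\pi_2(L)=\mathbb Q$, $\pi_3(L)=\mathbb Z/p^\infty$, the other homotopy groups vanish, and (3) reads
\[
d_{\mathbb Q}\le2,\qquad d_{p^\infty}\le3 .
\]
To compute homology, regard $L\to K(\mathbb Q,2)$, which is the rationalization of $L$, as an inclusion; we may then assume that $\kappa$ maps $L$ to the base point. The only nonzero homotopy group of the pair $(K(\mathbb Q,2),L)$ is $\pi_4(K(\mathbb Q,2),L)\cong\pi_3(L)=\mathbb Z/p^\infty$, and $\kappa$ maps it isomorphically to $\pi_4(K(\mathbb Z/p^\infty,4))$. So by the relative Hurewicz theorem $\kappa$ induces an isomorphism $H_4(K(\mathbb Q,2),L)\cong H_4(K(\mathbb Z/p^\infty,4))=\mathbb Z/p^\infty$, and there is an exact sequence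
\[
H_4(L)\to H_4(K(\mathbb Q,2))\xrightarrow{\ \kappa_*\ }\mathbb Z/p^\infty\to H_3(L)\to H_3(K(\mathbb Q,2))=0 .
\]
Here $\kappa_*$ is the isomorphism $H_4(K(\mathbb Q,2))\cong H_4(K(\mathbb Q,4))=\mathbb Q$ given by $\iota^2$, followed by the projection $\mathbb Q\to\mathbb Z/p^\infty$. So $H_3(L)=0$. The first map of the sequence has image $\ker\kappa_*\cong\mathbb Z_{(p)}$, and its kernel is the torsion subgroup, because it is a rationalization; so $H_4(L)/\operatorname{Tor}H_4(L)\cong\mathbb Z_{(p)}$. Also $H_2(L)=\mathbb Q$, and all $H_k(L)$, $k\ge1$, are $\mathbb Z_{(p)}$-modules, because $L$ is $p$-local. Hence (2) requires $d_{\mathbb Q}\le2$ and $d_{(p)}\le4$, and the remaining conditions follow from these by \eqref{I1}, \eqref{I2} and Lemma~\ref{lem:crit}. So (2) reads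
\[
d_{\mathbb Q}\le2,\qquad d_{(p)}\le4 .
\]
Given $d_{\mathbb Q}\le2$, the two systems are equivalent: \eqref{I4} gives $d_{p^\infty}\le\max(2,4-1)=3$ from $d_{(p)}\le4$, and \eqref{I3} gives $d_{(p)}\le\max(2,3+1)=4$ from $d_{p^\infty}\le3$. The group $\mathbb Z/p^\infty$ sits in $\pi_3$ as torsion and in $H_4$ as the cokernel of $H_4(L)\to H_4(L)\otimes\mathbb Q$; but the relative group of $L$ in its rationalization is the same for both theories.
\end{example}

This suggests comparing both conditions with the first nonvanishing group of the pair $(L_{\mathbb Q},L_{(p)})$, which by Hurewicz does not depend on the theory.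

\begin{proposition}\label{prop:hh}
For every compactum $X$ and every simply connected complex $L$, conditions \emph{(2)} and \emph{(3)} are equivalent.
\end{proposition}

\begin{proof}
Let $G_*$ stand for $H_*(L)$ or $\pi_*(L)$; in both theories $G_1=0$. Let
\[
m=\min\{k\ge1:G_k\otimes\mathbb Q\ne0\}\in\{2,3,\dots,\infty\}.
\]
By the Hurewicz theorem for $L_{\mathbb Q}$ it is the same for both theories. By Lemma~\ref{lem:crit}, ``$\dim_{G_k}X\le k$ for all $k$'' is equivalent to $d_{\mathbb Q}\le m$ together with the following condition $\mathcal R_p$ for each prime $p$: for all $k\ge1$,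
\begin{itemize}
\item[(a$_k$)] $G_k/\operatorname{Tor}G_k$ not $p$-divisible $\Rightarrow d_{(p)}\le k$;
\item[(b$_k$)] $\operatorname{Tor}_pG_k$ not $p$-divisible $\Rightarrow d_p\le k$;
\item[(c$_k$)] $\operatorname{Tor}_pG_k\ne0\Rightarrow d_{p^\infty}\le k$.
\end{itemize}
We assume $d_{\mathbb Q}\le m$, fix $p$, and show that $\mathcal R_p$ for $H_*$ is equivalent to $\mathcal R_p$ for $\pi_*$.

Put $M=L_{(p)}$, regard $M\to M_{\mathbb Q}=L_{\mathbb Q}$ as an inclusion, write $G_k(M)$ for $H_k(M)$ or $\pi_k(M)$, and let $B_k$ be $H_k(M_{\mathbb Q},M)$ or $\pi_k(M_{\mathbb Q},M)$, $k\ge2$. The map $G_k\otimes\mathbb Z_{(p)}\to G_k\otimes\mathbb Q$ has kernel $\operatorname{Tor}_pG_k$ and cokernel $G_k\otimes\mathbb Z/p^\infty$. So the exact sequence of the pair gives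
\begin{equation}\label{eq:B}
0\to G_k\otimes\mathbb Z/p^\infty\to B_k\to\operatorname{Tor}_pG_{k-1}\to0\qquad(k\ge2).
\end{equation}
Since $M$ and $M_{\mathbb Q}$ are simply connected, the relative Hurewicz theorem leaves two possibilities. Either all $B_k$ vanish in both theories; then, by \eqref{eq:B} and \eqref{eq:tensor}, $\mathcal R_p$ is vacuous in both. Or $t=\min\{k:B_k\ne0\}$ and $B=B_t$ are the same for both theories, which we now assume. By \eqref{eq:B}, $B$ is a nonzero $p$-primary group, and by \eqref{eq:B} and \eqref{eq:tensor}
\begin{equation}\label{eq:vac}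
\text{(a$_k$) is vacuous for }k<t,\qquad\text{(b$_k$) and (c$_k$) are vacuous for }k<t-1 .
\end{equation}

We call the case \emph{exceptional} if $m\ge t$ and $\operatorname{Tor}_pG_{t-1}=0$, and \emph{ordinary} otherwise. This distinction does not depend on the theory. Indeed, let $m\ge t$. For $k<t-1$ the group $G_k$ is torsion, because $k<m$, and has no $p$-torsion, by \eqref{eq:B}; so $G_k(M)=G_k\otimes\mathbb Z_{(p)}=0$ and $M$ is $(t-2)$-connected. Hence $H_{t-1}(M)\cong\pi_{t-1}(M)$ (both are $0$ if $t=2$). As $t-1<m$, the group $G_{t-1}$ is torsion, so $G_{t-1}(M)=G_{t-1}\otimes\mathbb Z_{(p)}=\operatorname{Tor}_pG_{t-1}$. So this group is the same for both theories.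

\smallskip
\emph{Ordinary case: $\mathcal R_p$ is equivalent to $\dim_BX\le t-1$.} Assume $\mathcal R_p$. By (b$_{t-1}$) and (c$_{t-1}$), $\dim_{\operatorname{Tor}_pG_{t-1}}X\le t-1$. By \eqref{eq:B} and Lemma~\ref{lem:X}(a) it remains to show that $X$ has dimension $\le t-1$ with respect to $G_t\otimes\mathbb Z/p^\infty$, if this group is nonzero; by \eqref{eq:prim} this means $d_{p^\infty}\le t-1$. If $\operatorname{Tor}_pG_{t-1}\ne0$, this is (c$_{t-1}$). Otherwise $m\le t-1$, and $d_{(p)}\le t$ by (a$_t$) and \eqref{eq:tensor}, so \eqref{I4} gives $d_{p^\infty}\le\max(m,t-1)=t-1$.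

Conversely, assume $\dim_BX\le t-1$. Then $d_{p^\infty}\le t-1$ by \eqref{eq:prim}, so $d_p\le t$ by \eqref{I1} and $d_{(p)}\le\max(m,t)$ by \eqref{I3}. This gives (c$_k$) for $k\ge t-1$ and (b$_k$) for $k\ge t$. If $\operatorname{Tor}_pG_{t-1}$ is not $p$-divisible, then neither is $B$, which maps onto it; so $d_p\le t-1$ by Lemma~\ref{lem:crit}(b) applied to $B$, and (b$_{t-1}$) holds. Finally, if $G_k/\operatorname{Tor}G_k$ is not $p$-divisible, then $k\ge t$ by \eqref{eq:vac}, and $k\ge m$ since $G_k\otimes\mathbb Q\ne0$; so $d_{(p)}\le\max(m,t)\le k$, which is (a$_k$). The other conditions are vacuous by \eqref{eq:vac}.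

\smallskip
\emph{Exceptional case: $\mathcal R_p$ is equivalent to $d_{(p)}\le t$.} By \eqref{eq:B}, $G_t\otimes\mathbb Z/p^\infty=B\ne0$, so $G_t/\operatorname{Tor}G_t$ is not $p$-divisible and (a$_t$) says $d_{(p)}\le t$. Conversely, if $d_{(p)}\le t$, then $d_{p^\infty}\le d_p\le t$ by \eqref{I1} and \eqref{I2}, and all conditions for $k\ge t$ hold. Those for $k<t$ are vacuous by \eqref{eq:vac} and $\operatorname{Tor}_pG_{t-1}=0$.
\end{proof}

For instance, $L=S^n$ with $n\ge2$ is exceptional at every prime ($m=t=n$), and $\mathcal R_p$ says $d_{(p)}\le n$; Example~\ref{ex:k} is ordinary at $p$ with $m=2$, $t=4$, $B=\mathbb Z/p^\infty$.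

\section{Gluing local fillings over a $C$-space}\label{sec:glue}

Let $\varepsilon\colon E\to X$ be a map. For an open $O\subset X$ and a space $T$, a map $O\times T\to E$ is \emph{over} $X$ if its composition with $\varepsilon$ is the projection to $O\subset X$. We say that $E$ has \emph{local fillings} if
\begin{itemize}
\item[(LF)] for every $i\ge0$, every $x\in X$, every open $O\ni x$ and every map $s\colon O\times S^{i-1}\to E$ over $X$, there are an open $O'$ with $x\in O'\subset O$ and a map $O'\times D^i\to E$ over $X$ that extends $s|O'\times S^{i-1}$.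
\end{itemize}
For $i=0$ this says that local sections exist near every point; for $i=1$, that two sections over a neighborhood of a point are fiberwise homotopic over a smaller neighborhood.

\subsection*{The case of two families}
To explain the idea, suppose that $X$ satisfies the $C$-property with two families only: for any open covers $\mathcal U_1,\mathcal U_2$ there are disjoint families $\mathcal V_1,\mathcal V_2$ refining them whose union covers $X$. Then a section of $E$ is found as follows. By (LF) for $i=0$, choose a finite open cover $\mathcal U_1=\{U_{1,x}\}$ and sections $s_{1,x}$ over neighborhoods of the sets $\overline{U_{1,x}}$. Now let $y\in X$. Over a small neighborhood of $y$ choose a section $s_{2,y}$ and, for each of the finitely many $x$ with $y\in\overline{U_{1,x}}$, a fiberwise homotopy from $s_{1,x}$ to $s_{2,y}$, by (LF) for $i=1$. Let $U_{2,y}$ be a still smaller neighborhood of $y$, which also misses the sets $\overline{U_{1,x}}$ that do not contain $y$. A finite number of the sets $U_{2,y}$ form the cover $\mathcal U_2$. The cover $\mathcal U_2$ depends on the choices made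 for $\mathcal U_1$; for this reason a property of \emph{sequences} of covers is needed.

Take $\mathcal V_1,\mathcal V_2$ as above, finite after omitting superfluous members, and a subordinate partition of unity. Because each family is disjoint, a point $z$ lies in at most one member $V$ of $\mathcal V_1$ and at most one member $V'$ of $\mathcal V_2$. Let $V\subset U_{1,x}$ and $V'\subset U_{2,y}$. If $z$ lies in both $V$ and $V'$, then $U_{2,y}$ meets $U_{1,x}$, so $y\in\overline{U_{1,x}}$ and a homotopy from $s_{1,x}$ to $s_{2,y}$ has been chosen over $U_{2,y}$; let $s(z)$ be its value at $z$ at the time $\varphi_{V'}(z)=1-\varphi_V(z)$. If $z$ lies only in $V$ or only in $V'$, let $s(z)$ be $s_{1,x}(z)$ or $s_{2,y}(z)$. At the times $0$ and $1$ the homotopy gives these sections themselves, so $s$ is continuous. With more families one needs homotopies of homotopies, parametrized by simplices with one vertex for each family that is involved. As only finitely many families are needed in the end, by compactness, this works for an arbitrary sequence.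

\begin{lemma}\label{lem:glue}
Let $X$ be a compact metrizable $C$-space and $\varepsilon\colon E\to X$ a map with local fillings. Let $A\subset X$ be closed and $\sigma$ a section of $E$ over an open set $W\supset A$. Then $E$ has a section $s$ over $X$ with $s|A=\sigma|A$.
\end{lemma}

\begin{proof}
Choose an open $W_1$ with $A\subset W_1\subset\overline{W_1}\subset W$. We construct finite open families $\mathcal U_n=\{U_{n,\alpha}\}_{\alpha\in I_n}$, $n\ge0$, where $\mathcal U_0=\{W_1\}$ and $\mathcal U_n$ is a cover of $X$ for $n\ge1$. The index $n$ is called the \emph{color}. A \emph{colored simplex} is a finite set $\tau$ of pairs $(j,\alpha)$, $\alpha\in I_j$, with distinct colors $j$. Let $\Delta^\tau$ be the simplex with vertex set $\tau$, and put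
\[
C_\tau=\bigcap_{(j,\alpha)\in\tau}\overline{U_{j,\alpha}},\qquad C_\emptyset=O_\emptyset=X .
\]
For each $\tau\ne\emptyset$ we also construct an open set $O_\tau\supset C_\tau$ and a map $s_\tau\colon O_\tau\times\Delta^\tau\to E$ over $X$ such that
\begin{equation}\label{eq:comp}
O_\tau\subset O_\rho\quad\text{and}\quad s_\tau=s_\rho\ \text{ on }O_\tau\times\Delta^\rho\qquad\text{whenever }\emptyset\ne\rho\subset\tau .
\end{equation}

\emph{Construction.} For the only vertex of color $0$ take $O_\tau=W$ and $s_\tau=\sigma$. Let $n\ge1$ and suppose that everything has been done for colors $<n$. For $x\in X$ let $K_x$ be the finite set of colored simplices $\tau$ (including $\emptyset$) with colors $<n$ and $x\in C_\tau$. With $\tau$ it contains all faces of $\tau$. Let $v=(n,x)$ be a new vertex; we write $\tau\cup v$ for $\tau\cup\{v\}$. Going through $\tau\in K_x$ in order of increasing dimension, beginning with $\tau=\emptyset$, we define $s_{\tau\cup v}$ over $O\times\Delta^{\tau\cup v}$, where $O\subset\bigcap_{\tau\in K_x}O_\tau$ is an open neighborhood of $x$ that is made smaller at each step.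 On $O\times\partial\Delta^{\tau\cup v}$ the map is already given, by $s_\tau$ on $O\times\Delta^\tau$ and by $s_{\rho\cup v}$ on $O\times\Delta^{\rho\cup v}$, $\rho\subsetneq\tau$, and these maps agree on common faces. As $(\Delta^{\tau\cup v},\partial\Delta^{\tau\cup v})\cong(D^i,S^{i-1})$ with $i=|\tau|$, we can extend over a smaller $O$ by (LF). After finitely many steps we obtain one open $O_{n,x}\ni x$ over which all $s_{\tau\cup v}$, $\tau\in K_x$, are defined. We shrink it further, so that it misses each of the finitely many sets $\overline{U_{j,\alpha}}$, $j<n$, that do not contain $x$. Choose an open $U_{n,x}\ni x$ with $\overline{U_{n,x}}\subset O_{n,x}$, and then a finite set $I_n\subset X$ such that $\mathcal U_n=\{U_{n,x}\}_{x\in I_n}$ covers $X$.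

For $x\in I_n$ and $\tau\in K_x$ put $O_{\tau\cup(n,x)}=O_{n,x}$. If $\tau$ has colors $<n$ and $\tau\notin K_x$, then $x\notin\overline{U_{j,\alpha}}$ for some $(j,\alpha)\in\tau$, so $\overline{U_{n,x}}\subset O_{n,x}$ misses $\overline{U_{j,\alpha}}$ and $C_{\tau\cup(n,x)}=\emptyset$; put $O_{\tau\cup(n,x)}=\emptyset$. In both cases $O_{\tau\cup(n,x)}\supset C_{\tau\cup(n,x)}$ and \eqref{eq:comp} holds.

\emph{Gluing.} Apply the $C$-property to $(\mathcal U_n)_{n\ge1}$ to get disjoint open families $\mathcal V_n$ refining $\mathcal U_n$ whose union covers $X$. The sets $W_1$, of color $0$, and $V\setminus A$ for $V\in\mathcal V_n$, of color $n\ge1$, form an open cover of $X$, indexed so that each member carries a color. Let $\mathcal V$ be a finite subcover that contains $W_1$. Each $V\in\mathcal V$ has its color $n_V$, and we choose $\alpha_V$ with $V\subset U_{n_V,\alpha_V}$. Distinct members of the same color are disjoint. Let $\{\varphi_V\}$ be a partition of unity with $\operatorname{supp}\varphi_V\subset V$, and for $\mathcal W\subset\mathcal V$ put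
\[
Y_{\mathcal W}=\bigcap_{V\in\mathcal W}\operatorname{supp}\varphi_V\ \cap\bigcap_{V\in\mathcal V\setminus\mathcal W}\varphi_V^{-1}(0).
\]
These finitely many closed sets cover $X$, and $Y_\emptyset=\emptyset$. If $Y_{\mathcal W}\ne\emptyset$, the members of $\mathcal W$ have a common point, hence distinct colors. So $\tau_{\mathcal W}=\{(n_V,\alpha_V):V\in\mathcal W\}$ is a colored simplex, and $Y_{\mathcal W}\subset\bigcap_{V\in\mathcal W}V\subset C_{\tau_{\mathcal W}}\subset O_{\tau_{\mathcal W}}$. On $Y_{\mathcal W}$ define
\[
s(x)=s_{\tau_{\mathcal W}}\Bigl(x,\ \sum_{V\in\mathcal W}\varphi_V(x)\,(n_V,\alpha_V)\Bigr).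
\]
The point of $\Delta^{\tau_{\mathcal W}}$ on the right lies in the face spanned by the vertices $(n_V,\alpha_V)$ with $\varphi_V(x)>0$. By \eqref{eq:comp} the value depends only on these $V$ and the numbers $\varphi_V(x)$, so the definitions agree on overlaps, and $s$ is a continuous section. On $A$ only $\varphi_{W_1}$ is nonzero, so $s|A=\sigma|A$.
\end{proof}

\section{A lifting theorem}\label{sec:lift}

We now prove the extension theorem under the assumption of a uniform bound. It is stated for maps $g\colon L\to Y$ because we shall need it not only for $Y=\mathrm{pt}$ but also for localization maps.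

\begin{proposition}\label{prop:lift}
Let $X$ be a compact metrizable $C$-space, $g\colon L\to Y$ a map of simply connected complexes, $F$ its homotopy fiber (which is connected), and $\pi_k=\pi_k(F)$. Assume that
\begin{enumerate}
\item[(i)] $\dim_{\pi_k}X\le k$ for all $k\ge1$;
\item[(ii)] there is $N<\infty$ such that $\dim_{\pi_k}X\le N$ for all $k\ge1$.
\end{enumerate}
If $A\subset X$ is closed, $u\colon A\to L$ is a map, and $gu$ extends to a map $X\to Y$, then $u$ extends to a map $X\to L$.
\end{proposition}

Note that $\pi_1$ is a quotient of $\pi_2(Y)$, because $\pi_1(L)=0$; so all $\pi_k$ are abelian. Hypothesis (i) will be used to lift the map $X\to Y$ through a Moore--Postnikov tower of $g$, and (ii) to obtain local fillings.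

\subsection{The tower}
Since $X$ is not a complex, we need actual maps, not homotopy classes. So we use path-space fibrations, for which a lifting problem over a compactum becomes an extension problem for maps to an Eilenberg--MacLane complex. The $k$th stage removes the group $\pi_k$ from the homotopy fiber of $L\to Y_{k-1}$.

\begin{lemma}\label{lem:tower}
There are spaces $Y_k$ and maps $g_k\colon L\to Y_k$, $k\ge0$, with $Y_0=Y$, $g_0=g$, and for each $k\ge1$ a complex $K_k=K(\pi_k,k+1)$ with base vertex $*$ and a map $\kappa_k\colon Y_{k-1}\to K_k$, such that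
\[
Y_k=\{(y,\gamma)\in Y_{k-1}\times K_k^I:\ \gamma(0)=*,\ \gamma(1)=\kappa_k(y)\},
\]
$g_k$ lifts $g_{k-1}$ with respect to the projection $Y_k\to Y_{k-1}$, and the limit map $g_\infty\colon L\to Y_\infty=\varprojlim Y_k$ is a weak homotopy equivalence to a path-connected space.
\end{lemma}

\begin{proof}
Let $k\ge1$ and suppose that $g_{k-1}\colon L\to Y_{k-1}$ has been constructed so that $Y_{k-1}$ is simply connected and has the homotopy type of a complex, and the homotopy fiber $F_{k-1}$ of $g_{k-1}$ is $(k-1)$-connected with $\pi_i(F_{k-1})\cong\pi_i$ for $i\ge k$. For $k=1$ this holds.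

\emph{The map $\kappa_k$.} Let $\mathrm{Cyl}$ be the mapping cylinder of $g_{k-1}$, and for $l\in L$ let $t\mapsto[l,t]$ be the path in $\mathrm{Cyl}$ from $l$ to $g_{k-1}(l)$. The pair $(\mathrm{Cyl},L)$ is $k$-connected and $L$ is simply connected. So $H_i(\mathrm{Cyl},L)=0$ for $i\le k$, and $H_{k+1}(\mathrm{Cyl},L)\cong\pi_{k+1}(\mathrm{Cyl},L)\cong\pi_k(F_{k-1})\cong\pi_k$. Hence the singular cohomology group $H^{k+1}(\mathrm{Cyl},L;\pi_k)$ is $\operatorname{Hom}(\pi_k,\pi_k)$. The space $\mathrm{Cyl}/L$ is the mapping cone of $g_{k-1}$. It is well pointed, and it has the homotopy type of a complex, as one sees by composing $g_{k-1}$ with a homotopy equivalence from $Y_{k-1}$ to a complex and passing to a homotopic cellular map. Hence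
\[
H^{k+1}(\mathrm{Cyl},L;\pi_k)=\tilde H^{k+1}(\mathrm{Cyl}/L;\pi_k)=[\mathrm{Cyl}/L,K_k]_* ,
\]
and the identity of $\pi_k$ is represented by a map $\Phi\colon(\mathrm{Cyl},L)\to(K_k,*)$. Then $\Phi_*\colon\pi_{k+1}(\mathrm{Cyl},L)\to\pi_{k+1}(K_k)$ is an isomorphism. Put $\kappa_k=\Phi|Y_{k-1}$, define $Y_k$ as in the statement, and let
\[
g_k(l)=\bigl(g_{k-1}(l),\ t\mapsto\Phi([l,t])\bigr).
\]
The path starts at $\Phi(l)=*$ and ends at $\kappa_k(g_{k-1}(l))$, so $g_k$ is a lift of $g_{k-1}$ to $Y_k$.

\emph{The induction hypothesis for $Y_k$.} The projection $Y_k\to Y_{k-1}$ is a Hurewicz fibration, being the pullback of the path fibration. Fix $l_0\in L$ and $y_0=g_{k-1}(l_0)$. The fiber over $y_0$ is the space $\Omega'$ of paths in $K_k$ from $*$ to $\kappa_k(y_0)$, which is homotopy equivalent to $\Omega K_k$; it is connected as $k\ge1$. From the composition $L\to Y_k\to Y_{k-1}$ we obtain a fiber sequence $F_k\to F_{k-1}\to\Omega'$. A point of $F_{k-1}$ is a pair $(l,\beta)$ with $\beta$ a path in $Y_{k-1}$ from $g_{k-1}(l)$ to $y_0$. The second map transports $g_k(l)$ along $\beta$ into the fiber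 over $y_0$, that is, up to homotopy it takes $(l,\beta)$ to the path $\Phi([l,\cdot])$ followed by $\kappa_k\beta$. This is $\Phi$ applied to the path $[l,\cdot]$ followed by $\beta$, which runs in $\mathrm{Cyl}$ from $L$ to $y_0$. Since $Y_{k-1}\to\mathrm{Cyl}$ is a homotopy equivalence, $F_{k-1}$ is equivalent to the space of all paths in $\mathrm{Cyl}$ from $L$ to $y_0$. So on $\pi_k$ the second map is, up to sign, $\Phi_*\colon\pi_{k+1}(\mathrm{Cyl},L)\to\pi_{k+1}(K_k)$, an isomorphism. As $\pi_k(\Omega')$ is the only nonzero homotopy group of $\Omega'$, the exact sequence shows that $F_k$ is $k$-connected and $\pi_i(F_k)\cong\pi_i(F_{k-1})\cong\pi_i$ for $i>k$. Consequently $g_k$ induces isomorphisms on $\pi_j$ for $j\le k$; in particular $Y_k$ is simply connected.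

It remains to see that $Y_k$ has the homotopy type of a complex. It is the homotopy fiber of $\kappa_k$ over $*$. Replacing $Y_{k-1}$ by a homotopy equivalent complex $Y'$, the resulting map $Y'\to K_k$ by a cellular one, and $K_k$ by the mapping cylinder $K'$ of the latter, we see that $Y_k$ is homotopy equivalent to the space of maps $(I;0,1)\to(K';*,Y')$, which has the homotopy type of a complex by Milnor \cite[Theorem~3]{Mil}.

\emph{The limit.} For fixed $j$, $\pi_j(g_k)$ is an isomorphism for all $k\ge j$. So the tower $(\pi_j(Y_k))_k$ is eventually constant, with value $\pi_j(L)$. By Milnor's $\varprojlim^1$ sequence for the tower of fibrations, $Y_\infty$ is path connected and $g_\infty$ is a weak homotopy equivalence.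
\end{proof}

The next lemma states the two ways in which we shall extend maps into the tower. The first uses no assumption on dimension but loses part of the domain at each level. The second loses nothing but needs a vanishing cohomology group.

\begin{lemma}\label{lem:P}
Let $D$ be a compactum and $C\subset D$ closed.
\begin{enumerate}
\item[(P1)] For each finite $n$, every map $C\to Y_n$ extends over a neighborhood of $C$ in $D$.
\item[(P2)] Let $k\ge1$ and $H^{k+1}(D,C;\pi_k)=0$. For every map $a\colon D\to Y_{k-1}$, every lift of $a|C$ to $Y_k$ extends to a lift of $a$ to $Y_k$.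
\end{enumerate}
\end{lemma}
\begin{proof}
(P1) For $n=0$ this is Lemma~\ref{lem:E}(a). For $n\ge1$, extend the $Y_{n-1}$-component by induction to a map $a$ over a closed neighborhood $D'$ of $C$. The path component is a map $C\times I\to K_n$. Together with the constant map $*$ on $D'\times\{0\}$ and $\kappa_na$ on $D'\times\{1\}$ it is a map on $D'\times\{0,1\}\cup C\times I$, which extends over a neighborhood of this set in $D'\times I$ by Lemma~\ref{lem:E}(a). By compactness of $I$ this neighborhood contains $D''\times I$ for some neighborhood $D''$ of $C$.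

(P2) As in (P1), we must extend a map $D\times\{0,1\}\cup C\times I\to K(\pi_k,k+1)$, this time over all of $D\times I$. By Lemma~\ref{lem:H} this is possible, since $H^{k+2}(D\times I,\,D\times\{0,1\}\cup C\times I;\pi_k)\cong H^{k+1}(D,C;\pi_k)=0$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:lift}}
We may assume $A\ne\emptyset$.

\emph{Step 1: a map to the limit.} Let $v_0\colon X\to Y$ extend $gu$. By hypothesis (i), $H^{k+1}(X,A;\pi_k)=0$ for all $k\ge1$. So (P2) yields successive lifts $v_k\colon X\to Y_k$ with $v_k|A=g_ku$, and in the limit a map $v_\infty\colon X\to Y_\infty$ with $v_\infty|A=g_\infty u$.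

\emph{Step 2: the space $E$.} Put
\[
E=\{(x,l,\gamma)\in X\times L\times Y_\infty^I:\ \gamma(0)=g_\infty(l),\ \gamma(1)=v_\infty(x)\},\qquad \varepsilon(x,l,\gamma)=x .
\]
A map $O\times T\to E$ over $X$ is a pair $(w,h)$ of maps $w\colon O\times T\to L$ and $h\colon O\times T\times I\to Y_\infty$ with $h_0=g_\infty w$ and $h_1(z,\theta)=v_\infty(z)$. The fibers $E_x$ are homotopy fibers of $g_\infty$; by Lemma~\ref{lem:tower} they are nonempty and weakly contractible.

\emph{Step 3: $E$ has local fillings.} Let $x\in O$ and let $s=(w,h)$ be a map $O\times S^{i-1}\to E$ over $X$. Weak contractibility of $E_x$ solves the problem over the point $x$, and we must spread the solution to a neighborhood. If we used (P1) at every level of the tower, the neighborhoods could shrink to $x$. So we use (P1) only up to the level $n=N+i$, and (P2) above it.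

Let $Z\subset O$ be a closed neighborhood of $x$ in $X$. Extend $s(x,\cdot)\colon S^{i-1}\to E_x$ to a map $D^i\to E_x$. This gives $w$ on $\{x\}\times D^i$ and $h$ on $\{x\}\times D^i\times I$. By Lemma~\ref{lem:E}(a) the map $w\colon Z\times S^{i-1}\cup\{x\}\times D^i\to L$ extends over a neighborhood of its domain in $Z\times D^i$. By compactness of $D^i$ we get $w$ on $Z_1\times D^i$ for some closed neighborhood $Z_1\subset Z$ of $x$.

Now $h$ is prescribed, with values in $Y_\infty$, on the set
\[
Z_1\times\partial(D^i\times I)\ \cup\ \{x\}\times D^i\times I ,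
\]
namely by $s$ on $Z_1\times S^{i-1}\times I$, by $g_\infty w$ and $v_\infty$ on $Z_1\times D^i\times\{0\}$ and $Z_1\times D^i\times\{1\}$, and as above over $x$. By (P1) and compactness, the $Y_n$-component of $h$ extends over $Z_2\times D^i\times I$ for some closed neighborhood $Z_2\subset Z_1$ of $x$. For $k=n+1,n+2,\dots$ we lift successively from $Y_{k-1}$ to $Y_k$ by (P2), keeping the prescribed values. This is possible without shrinking $Z_2$, because by Lemma~\ref{lem:H}(b), applied to the disk $D^i\times I$ of dimension $i+1$,
\[
H^{k+1}\bigl(Z_2\times D^i\times I,\ Z_2\times\partial(D^i\times I)\cup\{x\}\times D^i\times I;\,\pi_k\bigr)\cong H^{k-i}(Z_2,\{x\};\pi_k)=0 .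
\]
The last group vanishes by Lemma~\ref{lem:M}, since $k-i>N\ge\dim_{\pi_k}X$; here hypothesis (ii) is used. The limit of these lifts is the required map $h\colon Z_2\times D^i\times I\to Y_\infty$. Take $O'=\operatorname{int}Z_2$.

\emph{Step 4: a section near $A$.} By Lemma~\ref{lem:E}(a) extend $u$ to $w\colon Z\to L$ on a closed neighborhood $Z$ of $A$. We want a homotopy $h$ from $g_\infty w$ to $v_\infty|Z$ that is stationary on $A$; so $h$ is prescribed on $Z\times\{0,1\}\cup A\times I$. By (P1) its $Y_N$-component extends over $W'\times I$ for some closed neighborhood $W'\subset Z$ of $A$. For $k>N$ lift by (P2), as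
\[
H^{k+1}(W'\times I,\,W'\times\{0,1\}\cup A\times I;\pi_k)\cong H^k(W',A;\pi_k)=0
\]
by Lemma~\ref{lem:M}. In the limit we get a section $\sigma$ of $E$ over $W=\operatorname{int}W'$ whose $L$-component on $A$ is $u$.

\emph{Step 5: conclusion.} By Lemma~\ref{lem:glue}, $E$ has a section over $X$ equal to $\sigma$ on $A$. Its $L$-component is a map $X\to L$ that extends $u$. \qed

\section{From homotopy conditions to extensions}\label{sec:desc}

Proposition~\ref{prop:lift} with $Y=\mathrm{pt}$ proves (3)$\Rightarrow$(1) for a compact $C$-space $X$ whenever the dimensions $\dim_{\pi_k(L)}X$ are bounded. Condition (3) itself states no uniform bound. The following example shows how one can do without it.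

\begin{example}
Let $p_1,p_2,\dots$ be distinct primes, $2\le n_1<n_2<\cdots$, and let $K_j$ be a countable complex of type $K(\mathbb Z/p_j,n_j)$ with a base vertex. Let $L=\bigcup_n(K_1\times\dots\times K_n)$ be the increasing union with the CW topology. Then $\pi_{n_j}(L)=\mathbb Z/p_j$, the other homotopy groups vanish, and (3) says
$\dim_{\mathbb Z/p_j}X\le n_j$ for all $j$, which includes no bound common to all $j$. Still, (3) implies (1). Given $u\colon A\to L$, the set $u(A)$ is compact and lies in $K_1\times\dots\times K_n$ for some $n$, and each coordinate $A\to K_j$ extends over $X$ since $\dim_{\mathbb Z/p_j}X\le n_j$.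

In other words, inverting $p_1,\dots,p_n$ in $L$ removes the first $n$ factors up to homotopy; for large $n$ the composition of $u$ with the localization map is null-homotopic and therefore extends; and then the primes $p_n,\dots,p_1$ are put back one at a time. Each step involves the single group $\mathbb Z/p_j$.
\end{example}

In general we invert primes in the same way, use compactness in a mapping telescope, and put them back one at a time. Two observations make this work. First, for a single prime a uniform bound is automatic as soon as one of the dimensions is finite: by \eqref{eq:prim}, the dimensions of $X$ with respect to all nonzero $p$-primary groups are $d_{p^\infty}$ or $d_{p^\infty}+1$. Second, not every prime may be inverted. For $L=S^n$, the homotopy fiber of $S^n\to S^n[1/p]$ has $\pi_{n-1}=\mathbb Z/p^\infty$, and hypothesis (i) of Proposition~\ref{prop:lift} would require $d_{p^\infty}\le n-1$, which is false for $X=S^n$. We shall see that it is safe to invert those primes that act invertibly on $\pi_k(L)$ for all $k\le m$, where $m$ is the first degree in which $L$ is rationally nontrivial,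 and that the remaining primes cause no loss of boundedness.

\begin{proposition}\label{prop:31}
Let $X$ be a compact metrizable $C$-space and $L$ a simply connected complex with $\dim_{\pi_k(L)}X\le k$ for all $k>0$. Then $\operatorname{e-dim}X\le L$.
\end{proposition}

\begin{proof}
Let $u\colon A\to L$ be a map, $A\subset X$ closed. Let
\[
m=\min\{k:\pi_k(L)\otimes\mathbb Q\ne0\}\in\{2,3,\dots,\infty\};
\]
then $d_{\mathbb Q}\le m$ by Lemma~\ref{lem:crit}. If $m<\infty$, let $P$ be the set of primes $p$ such that $\pi_k(L)$ is not uniquely $p$-divisible for some $k\le m$. If $m=\infty$, let $P=\emptyset$.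

\smallskip
\emph{The telescope.} Let $q_1,q_2,\dots$ be the finite or infinite list of the primes not in $P$. Put $L_0=L$ and let $\lambda_n\colon L_{n-1}\to L_n$ be a cellular map that is a localization inverting $q_n$; if the list has ended before $n$, let $\lambda_n=\mathrm{id}$. Let $\mathrm{Tel}$ be the mapping telescope of this sequence and $\mathrm{Tel}_n\subset\mathrm{Tel}$ the part up to $L_n$. Then $\mathrm{Tel}$ is a simply connected complex with $\pi_k(\mathrm{Tel})=\varinjlim_n\pi_k(L_n)=\pi_k(L)\otimes\mathbb Z_P$.

\smallskip
\emph{Step 1: $u\colon A\to L_0\subset\mathrm{Tel}$ extends to a map $X\to\mathrm{Tel}$.} If $m=\infty$, all $\pi_k(L)$ are torsion groups and $\mathbb Z_P=\mathbb Q$. So $\mathrm{Tel}$ is contractible, and Lemma~\ref{lem:E}(c) applies.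

Let $m<\infty$ and $p\in P$. We claim that $d_{p^\infty}\le m$. Choose $k\le m$ such that $G=\pi_k(L)$ is not uniquely $p$-divisible. If $\operatorname{Tor}_pG\ne0$, then $d_{p^\infty}\le k$ by Lemma~\ref{lem:crit}(c). If $\operatorname{Tor}_pG=0$, then multiplication by $p$ is injective on $G$, so $G\ne pG$. As $\operatorname{Tor}G$ is then $p$-divisible, $G/\operatorname{Tor}G$ is not. So $d_{(p)}\le k$ by Lemma~\ref{lem:crit}(a), and $d_{p^\infty}\le d_p\le d_{(p)}\le k$ by \eqref{I1} and \eqref{I2}. This proves the claim. By \eqref{I1} and \eqref{I3},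
\[
d_p\le m+1,\qquad d_{(p)}\le\max(d_{\mathbb Q},m+1)=m+1\qquad\text{for all }p\in P .
\]
Let $G$ be a $\mathbb Z_P$-module. Primes outside $P$ act invertibly on $G$ and impose no condition in Lemma~\ref{lem:crit}; so $\dim_GX\le m+1$. In particular this holds for $G=\pi_k(\mathrm{Tel})$. Also $\dim_{\pi_k(\mathrm{Tel})}X\le\dim_{\pi_k(L)}X\le k$ by \eqref{eq:sub}. Proposition~\ref{prop:lift} for $\mathrm{Tel}\to\mathrm{pt}$ with $N=m+1$ gives the extension.

\smallskip
\emph{Step 2: a finite stage.} The image of $X$ in $\mathrm{Tel}$ is compact, hence lies in some $\mathrm{Tel}_n$. Composing with the retraction $\mathrm{Tel}_n\to L_n$, which restricts to $\lambda_n\cdots\lambda_1$ on $L_0$, we get a map $X\to L_n$ that extends $\lambda_n\cdots\lambda_1u$.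

\smallskip
\emph{Step 3: descent.} Let $1\le i\le n$ and suppose that $\lambda_i\cdots\lambda_1u$ extends to a map $X\to L_i$. We claim that $\lambda_{i-1}\cdots\lambda_1u$ extends to a map $X\to L_{i-1}$. Descending from $i=n$ to $i=1$ we then obtain an extension $X\to L_0=L$ of $u$, as required.

If $\lambda_i=\mathrm{id}$, there is nothing to prove. Otherwise let $p=q_i\notin P$ and $G_k=\pi_k(L_{i-1})$. This is a localization of $\pi_k(L)$, so $\dim_{G_k}X\le k$ by \eqref{eq:sub}. Let $F$ be the homotopy fiber of $\lambda_i$. Since $\lambda_i$ induces the maps $G_k\to G_k[1/p]$, with kernel $\operatorname{Tor}_pG_k$ and cokernel $G_k\otimes\mathbb Z/p^\infty$, there are exact sequences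
\begin{equation}\label{eq:F}
0\to G_{k+1}\otimes\mathbb Z/p^\infty\to\pi_k(F)\to\operatorname{Tor}_pG_k\to0\qquad(k\ge1).
\end{equation}
We check the hypotheses of Proposition~\ref{prop:lift} for $\lambda_i\colon L_{i-1}\to L_i$.

\emph{Hypothesis} (i): $\dim_{\pi_k(F)}X\le k$. By \eqref{eq:sub}, $\dim_{\operatorname{Tor}_pG_k}X\le\dim_{G_k}X\le k$. So by \eqref{eq:F} and Lemma~\ref{lem:X}(a) only $G_{k+1}\otimes\mathbb Z/p^\infty$ has to be considered.
\begin{itemize}
\item If $m=\infty$, then $G_{k+1}$ is a torsion group and $G_{k+1}\otimes\mathbb Z/p^\infty=0$.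
\item If $m<\infty$ and $k<m$, then $k+1\le m$. So $\pi_{k+1}(L)$ is uniquely $p$-divisible, because $p\notin P$. Hence $G_{k+1}$ is uniquely $p$-divisible too, and $G_{k+1}\otimes\mathbb Z/p^\infty=0$.
\item Let $m<\infty$, $k\ge m$ and $G_{k+1}\otimes\mathbb Z/p^\infty\ne0$. By \eqref{eq:tensor}, $G_{k+1}/\operatorname{Tor}G_{k+1}$ is not $p$-divisible, and $\dim_{G_{k+1}}X\le k+1$, so $d_{(p)}\le k+1$ by Lemma~\ref{lem:crit}(a). By \eqref{I4}, $d_{p^\infty}\le\max(d_{\mathbb Q},k)\le\max(m,k)=k$. As $G_{k+1}\otimes\mathbb Z/p^\infty$ is $p$-primary and divisible, $X$ has dimension $d_{p^\infty}\le k$ with respect to it, by \eqref{eq:prim}.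
\end{itemize}
The second item is where primes in $P$ had to be excluded: for $k<m$ the argument of the third item would only give $d_{p^\infty}\le m$.

\emph{Hypothesis} (ii): \emph{a uniform bound.} All $\pi_k(F)$ are $p$-primary by \eqref{eq:F}. If all of them vanish, take $N=0$. Otherwise some $\pi_{k_0}(F)\ne0$. By (i) and \eqref{eq:prim}, $d_{p^\infty}\le k_0$, and again by \eqref{eq:prim}, $\dim_{\pi_k(F)}X\le k_0+1=:N$ for all $k$.

Proposition~\ref{prop:lift} now proves the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1)$\Rightarrow$(2) is the first part of Theorem~\ref{thm:D}, which holds for all compacta; (2)$\Rightarrow$(3) is part of Proposition~\ref{prop:hh}; and (3)$\Rightarrow$(1) is Proposition~\ref{prop:31}.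
\end{proof}

\begin{thebibliography}{9}

\bibitem{DMUSH} \emph{Dimension Of Maps, Universal Spaces, And Homotopy},
\texttt{https://faculty.nipissingu.ca/veskov/files/2024/05/58.pdf.pdf}.

\bibitem{Dra} Dranishnikov, \emph{Cohomological dimension theory of compact metric spaces}.

\bibitem{Kuz} Kuz'minov, \emph{Homological dimension theory}, Russian Math. Surveys 23 (1968).

\bibitem{Mil} Milnor, \emph{On spaces having the homotopy type of a CW-complex}.

\end{thebibliography}

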